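# Primitive branched coverings that raise the Heegaard genus

## A branched covering of degree six from $S^3$ to a lens space

Write points of $S^3$ as $(\cos t\,e^{i\phi},\ \sin t\,e^{i\eta})$ with $0\le t\le \pi/2$, and let
$$f(\cos t\,e^{i\phi},\sin t\,e^{i\eta})=(\cos t\,e^{2i\phi},\sin t\,e^{i\eta}).$$
Off the circle $K_0=\{z=0\}$ (that is, $t=\pi/2$) this is a 2-fold covering, because it doubles the angle $\phi$. Along $K_0$ it looks like $z\mapsto z^2$ times an interval, up to a radial reparametrization. Next let $q:S^3\to L(3,1)$ be the quotient by $(z,w)\mapsto(\omega z,\omega w)$, $\omega=e^{2\pi i/3}$, an ordinary 3-fold covering. The circle $K_0$ is invariant under this action, so $(qf)^{-1}(q(K_0))=K_0$, and $qf:S^3\to L(3,1)$ is a 6-fold covering off the knot $q(K_0)$ and its preimage.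

Compare the two manifolds by the complexity of their decompositions into handlebodies. The sphere $S^3$ is a union of two balls. The lens space $L(3,1)$ is a union of two solid tori, the images of $\{|z|\ge|w|\}$ and $\{|z|\le|w|\}$, and it is not a union of two balls, because $\pi_1(L(3,1))=\mathbb Z/3\neq 1$. So the target is more complicated than the source.

There is an obvious culprit: all the rise happens in the ordinary covering $q$, and $f:S^3\to S^3$ raises nothing. On fundamental groups one sees the image of $(qf)_*$ being trivial, not all of $\mathbb Z/3$. Suppose we forbid this, and allow only branched coverings that do not end with a non-trivial ordinary covering. For instance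
$$S^2\times S^1\to S^2\times S^1,\qquad (z,\theta)\mapsto(z^6,\theta) \qquad (z\in\mathbb C\cup\{\infty\}),$$
branched over $\{0,\infty\}\times S^1$, is of this kind, and here source and target have the same complexity. Can a branched covering of this restricted kind still go from a simpler manifold to a more complicated one?

## Primitivity, Heegaard genus, and the conjecture

All 3-manifolds below are connected, closed, orientable and PL, unless boundary is visible.

**Definition (branched covering).** An $n$-fold branched covering $p:M\to N$ is a non-degenerate PL map for which there are links $S(p)\subset M$ and $B(p)\subset N$ (the branch link) such that $p$ restricts to an ordinary $n$-fold covering $M-S(p)\to N-B(p)$.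

**Definition (primitive).** A branched covering $p$ is primitive if it is not a branched covering followed by an ordinary covering of degree greater than $1$; equivalently, if $p_*:\pi_1(M)\to\pi_1(N)$ is surjective.

The equivalence is quick. If $p$ factors through a non-trivial covering $\tilde N\to N$, the image of $p_*$ lies in the proper subgroup $\pi_1(\tilde N)$. Conversely, the image of $p_*$ has finite index, because $\pi_1(M-S(p))$ has finite index in $\pi_1(N-B(p))$ and the latter surjects onto $\pi_1(N)$. If the image is proper, $p$ lifts to the finite covering $\tilde N$ belonging to it, and the lift $M\to\tilde N$ is a covering off the preimage of $B(p)$, since both $M-S(p)\to N-B(p)$ and $\tilde N-\tilde B\to N-B(p)$ are. In the opening examples, $qf$ is not primitive, while $(z,\theta)\mapsto(z^6,\theta)$ is the identity on $\pi_1=\mathbb Z$ and so is primitive.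

**Definition (Heegaard genus).** A Heegaard splitting of $X$ writes $X=H\cup H'$ with $H,H'$ handlebodies of the same genus meeting exactly in their common boundary. The Heegaard genus $g(X)$ is the least genus of such a splitting.

Thus $g(S^3)=0$, and $g(L(3,1))=g(S^2\times S^1)=1$. A splitting of genus $g$ can be stabilized to one of genus $g+1$.

**Conjecture.** If $p:M\to N$ is a primitive branched covering between closed orientable 3-manifolds, then $g(M)\ge g(N)$.

The conjecture is false. We shall build a primitive branched covering of degree $6$, branched over one knot, from a manifold of genus $2$ onto a manifold of genus $3$.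

## The rank bound, and the cases $g(N)\le 2$

The sensible first attempt is to use the only thing primitivity gives us, a surjection of fundamental groups. Write $\operatorname{rank}\Gamma$ for the least number of generators of a group $\Gamma$. In a Heegaard splitting $X=H\cup H'$ of genus $g$, the manifold $H'$ is obtained from $\partial H'$ by attaching 2-handles and a ball, so the free group $\pi_1(H)$ of rank $g$ surjects onto $\pi_1(X)$. Hence $g(X)\ge\operatorname{rank}\pi_1(X)$, and for a primitive branched covering $p:M\to N$
$$g(M)\ \ge\ \operatorname{rank}\pi_1(M)\ \ge\ \operatorname{rank}\pi_1(N). \tag{1}$$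

This settles small genus. If $g(N)=0$ there is nothing to prove. If $g(N)=1$, then $\pi_1(N)\ne1$ (a genus-1 manifold with trivial group is $S^3$, of genus $0$), so $\pi_1(M)\neq 1$, $M\ne S^3$ and $g(M)\ge1$. Now let $g(N)\ge 2$ and suppose $g(M)\le1$. Then $\pi_1(M)$ is cyclic, hence so is $\pi_1(N)$. By Perelman's geometrization $N$ is then $S^3$, a lens space or $S^2\times S^1$, so $g(N)\le 1$, a contradiction. Therefore $g(N)\ge2$ forces $g(M)\ge2$. This proves the first half of the following theorem.

**Theorem 2.** Let $p:M\to N$ be a primitive branched covering.

1. Always $g(M)\ge\operatorname{rank}\pi_1(N)$. Moreover $g(M)\ge g(N)$ whenever $g(N)\le 2$. So the pair $(g(M),g(N))=(2,3)$, realized in Theorem 1 below, is the smallest possible failure: $g(N)\ge3$ is necessary, and a counterexample with $g(N)=3$ must have $g(M)=2$.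
2. For all integers $k\ge2$ and $k\le k'\le\lfloor 3k/2\rfloor$ there is a primitive branched covering $M'\to N'$ of degree $6$ with $g(M')=k$ and $g(N')=k'$. In particular $g(N')-g(M')$ is unbounded, and any inequality $g(M)\ge c\,g(N)$ valid for all primitive branched coverings requires $c\le 2/3$.

The attempt (1) stops at one precise point: it bounds $g(M)$ by the rank of $\pi_1(N)$, not by the genus of $N$. A counterexample must have $\operatorname{rank}\pi_1(N)<g(N)$. So we look for an $N$ of genus $3$ whose group has two generators, and we try to make a covering by some $M$ of genus $2$ hit exactly those two generators.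

## Seifert manifolds over $S^2(2,2,2,\alpha)$

**Filling notation.** A solid torus glued to a boundary torus is determined, up to homeomorphism of the result, by the class of its meridian, a primitive element of $\pi_1$ of the torus. We write such classes multiplicatively. For instance, let $D$ be a disc, $c=\partial D$, and let $h$ be the $S^1$-factor of $D\times S^1$. Filling $\partial D\times S^1$ by a solid torus with meridian $c^ah^b$, $\gcd(a,b)=1$, gives a manifold with group $\langle c,h\mid ch=hc,\ c=1,\ c^ah^b=1\rangle\cong\mathbb Z/|b|$.

**The manifold $N$.** Let $\alpha\ge3$ be odd, $\gcd(\alpha,\beta)=1$, and put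
$$m=|3\alpha+2\beta|,\qquad \tau=\operatorname{sign}(3\alpha+2\beta).$$
Then $m$ is odd, and $\gcd(m,\alpha)=\gcd(2\beta,\alpha)=1$. Let $P$ be $S^2$ minus four open discs $D_1,\dots,D_4$, with boundary curves $c_1,\dots,c_4$, and $\pi_1(P)=\langle x_1,\dots,x_4\mid x_1x_2x_3x_4=1\rangle$, where $x_i$ is $c_i$ joined to the base point. Let $h$ be the class of the $S^1$-factor of $P\times S^1$. Then $N=N(\alpha,\beta)$ is obtained from $P\times S^1$ by gluing solid tori $V_1,\dots,V_4$ with meridians
$$\mu_i=x_i^2h\quad(i=1,2,3),\qquad \mu_4=x_4^{\alpha}h^{\beta}.$$
So $N$ is a Seifert manifold over $S^2(2,2,2,\alpha)$, and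
$$G:=\pi_1(N)=\langle x_1,\dots,x_4,h\mid h\text{ central},\ x_1^2h=x_2^2h=x_3^2h=x_4^\alpha h^\beta=x_1x_2x_3x_4=1\rangle.$$

**The manifold $M$.** Let $T_0$ be a torus minus an open disc. Then $M=M(\alpha,\tau)=T_0\times S^1\cup W_4$, where the solid torus $W_4$ has meridian $(\partial T_0)^{\alpha}h^{\tau}$ for a suitable orientation of $\partial T_0$.

**Theorem 1.** If $m\ge3$, there is a primitive branched covering $p:M\to N$ of degree $2m$, branched over a single knot (the core of $V_4$), with $g(M)=2$ and $g(N)=3$. Hence the conjecture is false.

The running example is $\alpha=5$, $\beta=-6$: here $3\alpha+2\beta=3$, so $m=3$, $\tau=1$, and the degree is $6$. For every odd $m\ge3$ one can take $\alpha=m+2$ and $\beta=(m-3\alpha)/2$, since then $3\alpha+2\beta=m$ and $\gcd(\alpha,2\beta)=\gcd(\alpha,m)=\gcd(2,m)=1$.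

**Homology of $N$.** We shall need exactly how large $[h]$ is in $H_1(N)$. Write $H_1(N)$ additively and put $y_i=x_i-x_1$ for $i=2,3$. The relation $x_1^2h=1$ says $h=-2x_1$, and the other two say $2y_2=2y_3=0$. With $x_4=-(3x_1+y_2+y_3)$ the last filling relation reads $\alpha(3x_1+y_2+y_3)+2\beta x_1=0$. As $\alpha$ is odd, $\alpha y_i=y_i$, so it becomes $(3\alpha+2\beta)x_1+y_2+y_3=0$. This eliminates $y_3$, and $2y_3=0$ turns into $2(3\alpha+2\beta)x_1=0$. Hence
$$H_1(N)\cong \mathbb Z/2m\,\langle x_1\rangle\oplus\mathbb Z/2\,\langle y_2\rangle,\qquad [h]=-2x_1\ \text{ has order exactly } m. \tag{2}$$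
In the running example $H_1(N)=\mathbb Z/6\oplus\mathbb Z/2$, and $[h]$ has order $3$.

**A genus-3 splitting of $N$.** Choose disjoint arcs $a_1,a_2\subset P$, from $c_1$ to $c_2$ and from $c_2$ to $c_3$. Join $V_1,V_2,V_3$ by the neighborhoods $\nu(a_j)\times I'$ of $a_j\times pt$, where $I'\subset S^1$ is an arc. Three solid tori joined by two 1-handles form a genus-3 handlebody. Let $I''$ be the complementary arc of $S^1$. The complement consists of two kinds of pieces. The first is the part lying over the disc $S^2\setminus(D_1\cup D_2\cup D_3\cup\nu(a_1)\cup\nu(a_2))$; this is $V_4$ with a collar (annulus)$\times S^1$ attached, so it is a solid torus. The others are $\nu(a_j)\times I''$, $j=1,2$, attached along the two discs (long side of $\nu(a_j)$)$\times I''$, that is, as 1-handles. So the complement is also a genus-3 handlebody, and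
$$g(N)\le3. \tag{3}$$

## A twisted covering of $P\times S^1$ and its extension over solid tori

**Step 1: a double covering of the base.** The purpose is to unwrap the three fillings of type $x_i^2h$. Let $\pi:\tilde P\to P$ be the double covering given by $\pi_1(P)\to\mathbb Z/2$, $x_i\mapsto1$ for all $i$ (consistent with $x_1x_2x_3x_4=1$). Each $c_i$ is covered twice by a single curve $\tilde c_i$. Since $\chi(\tilde P)=2\chi(P)=-4$ and $\tilde P$ has four boundary curves, $2-2\,\mathrm{genus}-4=-4$, so $\tilde P$ is a torus minus four discs.

The group $\pi_1(P)$ is free on $x_1,x_2,x_3$. Reidemeister–Schreier with transversal $\{1,x_2\}$ gives the free basis of $\pi_1(\tilde P)$ consisting of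
$$u_1=x_1x_2^{-1},\quad u_3=x_3x_2^{-1},\quad w_2=x_2^2,\quad w_1=x_2x_1,\quad w_3=x_2x_3.$$

**Step 2: the twisting function.** We want a homomorphism $\psi:\pi_1(\tilde P)\to\mathbb Z$ by which to twist the fibers. Impose five conditions: $\psi$ is $1$ on $x_1^2,x_2^2,x_3^2$, so that $\tilde c_i$ can be sent to $x_i^2h=\mu_i$; and $\psi$ is $0$ on $x_1x_2$ and $x_2x_3$, so that these two elements will lie in the image of $\pi_1$ without any power of $h$ attached. Now
$$x_1^2=u_1w_1,\quad x_2^2=w_2,\quad x_3^2=u_3w_3,\quad x_1x_2=u_1w_2,\quad x_2x_3=w_3,$$
so the five conditions have exactly one solution: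
$$\psi(u_1)=-1,\quad\psi(u_3)=1,\quad\psi(w_2)=1,\quad\psi(w_1)=2,\quad\psi(w_3)=0.$$
Realize $\psi$ by a smooth map $\psi:\tilde P\to S^1=\mathbb R/\mathbb Z$, equal to $0$ at the base point. The class of $\tilde c_i$ in $H_1(\tilde P)$ is that of $x_i^2$. For $i=4$ we compute $x_4^{-2}=(x_1x_2x_3)^2=(x_1x_2)(x_3x_1)(x_2x_3)=(u_1w_2)(u_3w_1)(w_3)$, on which $\psi$ is $0+3+0$. So
$$\psi(\tilde c_1)=\psi(\tilde c_2)=\psi(\tilde c_3)=1,\qquad\psi(\tilde c_4)=-3. \tag{4}$$

**Step 3: the covering of $P\times S^1$.** Define
$$p_0:\tilde P\times S^1\to P\times S^1,\qquad p_0(y,\theta)=(\pi(y),\,m\theta+\psi(y)).$$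
It is the composition of $(y,\theta)\mapsto(y,m\theta)$, the homeomorphism $(y,\theta)\mapsto(y,\theta+\psi(y))$ and $\pi\times\mathrm{id}$, hence a covering of degree $2m$. On $\pi_1$ it sends $\gamma\mapsto\gamma h^{\psi(\gamma)}$ for $\gamma\in\pi_1(\tilde P)$, and $h\mapsto h^m$. By (4), on the boundary tori
$$\tilde c_i\mapsto x_i^2h=\mu_i\quad(i\le3),$$
$$\tilde c_4^{\,\alpha}h^{\tau}\mapsto x_4^{2\alpha}h^{-3\alpha+\tau m}=x_4^{2\alpha}h^{2\beta}=\mu_4^2, \tag{5}$$
because $\tau m=3\alpha+2\beta$. This is where $m$ comes from: a filling slope of the form $\tilde c_4^{\,\alpha}h^{\pm1}$ will keep the genus of $M$ small, and for (5) to hold the fiber degree must be $|3\alpha+2\beta|$. The square on $\mu_4$ cannot be avoided in this construction: the classes in the image from this torus are $x_4^{2a}h^{-3a+mb}$, with even exponent of $x_4$, while $\mu_4=x_4^\alpha h^\beta$ has $\alpha$ odd. So there must be branching over $V_4$.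

Glue solid tori $W_1,W_2,W_3$ to $\tilde P\times S^1$ with meridians $\tilde c_1,\tilde c_2,\tilde c_3$, and $W_4$ with meridian $\tilde c_4^{\,\alpha}h^{\tau}$. The first three fill $\tilde P\times S^1$ to $T_0\times S^1$, where $T_0$ is $\tilde P$ with three discs glued in and $\partial T_0=\tilde c_4$. So the result is $M$, which is connected, closed and orientable.

**Step 4: extension over the solid tori.** We show that a finite covering $\partial W\to\partial V$ of tori taking the meridian of $W$ to $d\ge1$ times the meridian of $V$ extends to $W\to V$, with branching index $d$ along the core. Identify $V=D^2\times S^1$ and $\partial V=\mathbb R^2/\mathbb Z^2$ with meridian $(1,0)$. Then the covering is $\mathbb R^2/\Lambda\to\mathbb R^2/\mathbb Z^2$ for a lattice $\Lambda\subset\mathbb Z^2$, and the meridian of $W$ is the vector $(d,0)$, primitive in $\Lambda$. Complete it to a basis: $\Lambda=\mathbb Z(d,0)+\mathbb Z(b,c)$, $c\ne0$. In the coordinates $s(d,0)+t(b,c)$ on $\partial W$, with $W=D^2\times S^1$ and $s$ the meridian direction, put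
$$(re^{2\pi is},e^{2\pi it})\mapsto\left(re^{2\pi i(ds+bt)},e^{2\pi ict}\right).$$
For $r=1$ this is the given covering, since $s(d,0)+t(b,c)=(ds+bt,ct)$. For $r>0$ it is the torus covering times the identity in $r$. Near $r=0$ it is, up to the rotation $e^{2\pi ibt}$, the map $re^{2\pi is}\mapsto re^{2\pi ids}$ on discs times $e^{2\pi it}\mapsto e^{2\pi ict}$ on cores. So it is a covering off the cores, with branching index $d$ along the core; if $d=1$ it is a covering everywhere.

By (5) and the line before it, $d=1$ for $W_i\to V_i$, $i\le3$, and $d=2$ for $W_4\to V_4$. Since $\pi^{-1}(c_i)=\tilde c_i$ is connected, $\tilde c_i\times S^1$ is the full preimage of $c_i\times S^1$. Hence $p_0$ extends to a map $p:M\to N$ that is an ordinary $2m$-fold covering $M-S\to N-K$, where $K$ is the core of $V_4$ and $S=p^{-1}(K)$ is the core of $W_4$.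

**Step 5: $p$ is PL and non-degenerate.** Triangulate $N$ with $K$ as a subcomplex, and subdivide so that each closed simplex $\Delta$ meets $K$ in a proper face or not at all. A simplex minus a closed proper face is convex, so $\Delta-K$ is simply connected and lifts to $M-S$ in $2m$ ways. Each lift extends continuously to $\Delta$: a small neighborhood of a point of $K$ has as preimage disjoint pieces of the form (squaring map on a disc)$\times$(interval), the connected set $\Delta-K$ lifts near that point into one of the pieces, and the pieces shrink to points with the neighborhood. The lifted simplices are embedded, since $p$ is injective on each, and they decompose $M$. After one barycentric subdivision upstairs and downstairs we have genuine triangulations, and $p$ is simplicial and injective on simplices. The link of a vertex off $S$ is a copy of a 2-sphere link in $N$. The link of a vertex on $S$ is a double covering of a 2-sphere branched at two points, again a 2-sphere. So $M$ becomes a PL manifold and $p$ a non-degenerate PL map.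

Thus $p:M\to N$ is a branched covering of degree $2m$ branched over the single knot $K$. (The same lifting of triangulations makes $(z,\theta)\mapsto(z^6,\theta)$ a branched covering in the PL sense.)

## Two elements that generate $\pi_1(N)$

We show that $p$ is primitive. The elements
$$A:=x_1x_2,\qquad B:=x_2x_3$$
lie in the image of $p_*$: they are the images of $u_1w_2$ and $w_3$, on which $\psi=0$. Let $I=\langle A,B\rangle$. We claim $I=G$.

**Step 1: the commutator of $A$ and $B$.** The purpose is to find $x_4$, up to conjugation and powers of $h$, inside $I$. For $i\le3$ we have $x_i^{-1}=x_ih$, so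
$$A^{-1}=x_2x_1h^2,\qquad B^{-1}=x_3x_2h^2,\qquad AB=x_1x_2^2x_3=x_1x_3h^{-1}.$$
With $w:=x_1x_3x_2$ this gives
$$C:=ABA^{-1}B^{-1}=x_1x_3\cdot x_2x_1\cdot x_3x_2\,h^{3}=w^2h^3.$$
Further $w^{-1}=x_2^{-1}x_3^{-1}x_1^{-1}=x_2x_3x_1h^3$ is conjugate to $x_1x_2x_3h^3=x_4^{-1}h^3$. So for some $k\in G$
$$w=kx_4k^{-1}h^{-3},\qquad C=kx_4^2k^{-1}h^{-3}. \tag{6}$$

**Step 2: powers of $C$.** Use $x_4^\alpha=h^{-\beta}$ and that $h$ is central. First,
$$C^\alpha=h^{-2\beta-3\alpha}=h^{-\tau m}\in I, \tag{7}$$
so $h^m\in I$. Second, $\alpha+1$ is even, and
$$C^{(\alpha+1)/2}=kx_4^{\alpha+1}k^{-1}h^{-3(\alpha+1)/2}=kx_4k^{-1}\,h^{-\beta-3(\alpha+1)/2}=w\,h^{c},\qquad c=3-\beta-\tfrac{3(\alpha+1)}2 .$$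

**Step 3: recovering $h$ and the $x_i$.** Divide by $AB$:
$$(AB)^{-1}wh^c=h(x_1x_3)^{-1}x_1x_3x_2h^c=x_2h^{c+1}\in I.$$
Its square is $x_2^2h^{2c+2}=h^{2c+1}$, and $2c+1=4-(3\alpha+2\beta)$. As $h^m\in I$, we get $h^4\in I$. Since $m$ is odd, $h\in I$. Hence $x_2\in I$, then $x_1=Ax_2^{-1}$ and $x_3=x_2^{-1}B$, and finally $x_4$. So $I=G$ and $p_*$ is surjective. $\square$

In the running example $\alpha=5$, $\beta=-6$ we have $c=3+6-9=0$. So $C^3=w$, $(AB)^{-1}C^3=x_2h$, and $(x_2h)^2=x_2^2h^2=h$: the fiber appears at once.

In particular $\operatorname{rank}\pi_1(N)\le2$, so the rank bound (1) gives $g(M)\ge 2$ at best.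

## The genus of $M$ is two

**Upper bound.** Write $S^1=I_1\cup I_2$ as a union of two arcs. Since $T_0$ is a disc with two bands, $T_0\times I_1$ is a genus-2 handlebody. Its complement is $T_0\times I_2\cup W_4$, glued along the annulus $\partial T_0\times I_2$. The core $\partial T_0$ of this annulus meets the meridian $(\partial T_0)^{\alpha}h^{\pm1}$ of $W_4$ exactly once, so the annulus is longitudinal in $W_4$: the pair is (annulus$\times$interval, annulus$\times$endpoint). Gluing on $W_4$ therefore only adds a collar, and the complement is again a genus-2 handlebody. So $g(M)\le2$.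

**Lower bound.** By primitivity $\pi_1(M)$ surjects onto $\pi_1(N)$, hence onto $H_1(N)=\mathbb Z/2m\oplus\mathbb Z/2$, which is not cyclic. So $g(M)\ge2$, and $g(M)=2$. $\square$

It remains to show $g(N)\ge3$. Counting generators cannot do this, because $G$ has two. We need a property of the group that a genus-2 splitting forces and that a mere pair of generators does not.

## Genus two and generating pairs inverted by an automorphism

**Proposition 3.** If $X$ has a Heegaard splitting of genus $2$, then $\pi_1(X)$ has generators $a,b$ and an automorphism $\iota$ with $\iota(a)=a^{-1}$ and $\iota(b)=b^{-1}$.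

*Proof.* Let $X=H\cup H'$. Take $H$ to be (a disc in the $xy$-plane with two holes centered on the $x$-axis, symmetric in that axis)$\times[-1,1]$ in $\mathbb R^3$, and let $J(x,y,z)=(x,-y,-z)$, the rotation by $\pi$ about the $x$-axis. The axis meets $H$ in three arcs. Choose the base point on the middle arc, which $J$ fixes, and let $a,b$ be loops in the $xy$-plane around the left and the right hole, symmetric in the axis. They form a free basis of $\pi_1(H)$, and $J$ reverses each of them: $J_*a=a^{-1}$, $J_*b=b^{-1}$.

We show that $J_*$ descends to $\pi_1(X)$. On $\partial H$, $J$ is the hyperelliptic involution, whose class is central in $\mathrm{Mod}(\Sigma_2)$ (Farb–Margalit, *A Primer on Mapping Class Groups*, §3.4). For an essential simple closed curve $d$ on $\partial H$, with Dehn twist $T_d$, this gives $T_{J(d)}=JT_dJ^{-1}=T_d$. A Dehn twist determines its curve, so $J(d)$ is isotopic to $d$ as an unoriented curve. Now cut $H'$ along two meridian discs into a ball. The kernel of $\pi_1(H)\to\pi_1(X)$ is normally generated by the two boundary curves $d_1,d_2$ of these discs. As $J(d_i)$ is freely homotopic to $d_i^{\pm1}$, the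 kernel is $J_*$-invariant. So $J_*$ induces the required automorphism, and the images of $a,b$ generate. $\square$

**Facts about the center of $G$.** Put
$$Q:=G/\langle h\rangle=\langle x_1,\dots,x_4\mid x_1^2,\ x_2^2,\ x_3^2,\ x_4^\alpha,\ x_1x_2x_3x_4\rangle .$$
The orbifold Euler characteristic of $S^2(2,2,2,\alpha)$ is $2-\frac32-(1-\frac1\alpha)=-\frac12+\frac1\alpha<0$, so $Q$ is a cocompact Fuchsian group with $\mathbb H^2/Q=S^2(2,2,2,\alpha)$. Being non-elementary, $Q$ has trivial center, so $Z(G)=\langle h\rangle$. Moreover $h$ has infinite order: the regular fiber of a closed Seifert manifold has infinite order in $\pi_1$ unless the manifold is covered by $S^3$ (P. Scott, *The geometries of 3-manifolds*, Lemma 3.2), and $N$ is not covered by $S^3$ because $Q$, hence $G$, is infinite. An automorphism preserves the center, so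
$$\text{every automorphism } \iota \text{ of } G \text{ satisfies } \iota(h)=h^{\varepsilon},\ \varepsilon=\pm1. \tag{8}$$

**Testing the pair we know.** Could an automorphism $\iota$ invert $A=x_1x_2$ and $B=x_2x_3$? It would send $C=ABA^{-1}B^{-1}$ to
$$A^{-1}B^{-1}AB=(BA)^{-1}\,C\,(BA),$$
a conjugate of $C$. By (7), $C^\alpha=h^{-\tau m}$ is central, so $\iota$ fixes it; by (8) and the infinite order of $h$ this forces $\iota(h)=h$. On the other hand $\iota$ inverts generators, so it acts as $-1$ on $H_1(N)$, and therefore $2[h]=0$. But $[h]$ has odd order $m\ge3$ by (2). So no automorphism inverts this pair.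

This is the mechanism: orientation behavior at the cone point of order $\alpha$ forces $\iota(h)=h$, while inversion of generators forces $[h]\mapsto-[h]$. It is not yet a proof, because a genus-2 splitting could supply another generating pair, for which we do not know that the commutator has a central power. For an arbitrary pair we need a different way to find out what $\iota$ does to $x_4$. That way is to realize $\iota$ by an isometry of the hyperbolic plane.

## The trace-zero matrix $XY-YX$

Suppose $g(N)\le2$. After stabilizing, $N$ has a splitting of genus $2$, and Proposition 3 gives generators of $G$ and an automorphism $\iota$ inverting them. By (8) it induces $\bar\iota\in\mathrm{Aut}(Q)$ inverting the images $\bar X,\bar Y$ of these generators in $Q\subset PSL_2(\mathbb R)$.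

**Step 1: $\bar\iota$ is conjugation by an isometry.** Choose matrices $X,Y\in SL_2(\mathbb R)$ representing $\bar X,\bar Y$, and let $\sigma=XY-YX$, a matrix of trace $0$. With $t=\operatorname{tr}X$, Cayley–Hamilton gives $X^2=tX-1$, that is $X^{-1}=t-X$ and $tX-X^2=1$. Hence
$$X^{-1}\sigma=(t-X)(XY-YX)=(tX-X^2)Y-tYX+XYX=Y-tYX+XYX$$
$$=XYX-Y(tX-1)=XYX-YX^2=\sigma X.$$
Exchanging $X$ and $Y$ changes $\sigma$ into $-\sigma$, so also $Y^{-1}\sigma=\sigma Y$.

We check $\det\sigma\ne0$. If $\sigma v=0$, then $\sigma Xv=X^{-1}\sigma v=0$, so $\ker\sigma$ is invariant under $X$, and likewise under $Y$. If $\det\sigma=0$, then either $\sigma=0$, so $X,Y$ commute and $Q$ is abelian, or $\ker\sigma$ is a line, which is a point of $\partial\mathbb H^2=\mathbb{RP}^1$ fixed by $Q$. Both are impossible for a cocompact Fuchsian group.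

So $\sigma$ defines an element of $PGL_2(\mathbb R)=\mathrm{Isom}(\mathbb H^2)$, orientation-preserving exactly when $\det\sigma>0$. By Cayley–Hamilton $\sigma^2=-\det\sigma$ is scalar, so $\sigma^2=1$ in $PGL_2(\mathbb R)$. And $\sigma\bar X\sigma^{-1}=\bar X^{-1}$, $\sigma\bar Y\sigma^{-1}=\bar Y^{-1}$; hence $\bar\iota$ is conjugation by $\sigma$, and $\sigma$ normalizes $Q$.

**Step 2: if $\det\sigma<0$, a quadrilateral reflection group is generated by three reflections.** Suppose $\det\sigma<0$. Then $\sigma,\ \sigma\bar X,\ \sigma\bar Y$ reverse orientation, and they are involutions; for example $(\sigma\bar X)^2=(\sigma\bar X\sigma^{-1})\bar X=\bar X^{-1}\bar X=1$, using $\sigma=\sigma^{-1}$. An orientation-reversing involution of $\mathbb H^2$ is a reflection in a geodesic. So these three are reflections. They generate $\hat Q=Q\cup\sigma Q$, which is discrete and cocompact and contains $Q$ as its orientation-preserving subgroup of index $2$.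

Recall the standard theory of a discrete group $\hat Q$ generated by reflections. The mirrors of all its reflections cut $\mathbb H^2$ into chambers. A closed chamber $R$ is a strict fundamental domain: it meets every orbit exactly once. The group is the Coxeter group on the reflections in the sides of $R$, with relations $(rr')^{m_v}=1$ for sides meeting at a vertex $v$ with angle $\pi/m_v$, and the stabilizer of a point of $R$ is generated by the reflections in the sides through it. Since $\hat Q$ is cocompact, $R$ is a compact convex polygon. Every reflection in $\hat Q$ is conjugate to one in a side of $R$, because its mirror contains a side of some chamber $gR$.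

We identify $R$. At a vertex $v$ the $\hat Q$-stabilizer is dihedral of order $2m_v$, $m_v\ge 2$, so the $Q$-stabilizer is cyclic of order $m_v$. A point not in the orbit of a vertex has $\hat Q$-stabilizer trivial or generated by one reflection, so trivial $Q$-stabilizer. Also $\hat Qv=Qv$, because a reflection in a side at $v$ fixes $v$ and represents the other coset of $Q$. Finally, distinct vertices of $R$ lie in distinct orbits. So the vertices of $R$ correspond bijectively, with orders $m_v$, to the cone points of $\mathbb H^2/Q=S^2(2,2,2,\alpha)$. Hence $R$ is a quadrilateral with angles $\frac\pi2,\frac\pi2,\frac\pi2,\frac\pi\alpha$, and with its sides numbered cyclically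
$$\hat Q=\langle r_1,r_2,r_3,r_4\mid r_i^2,\ (r_1r_2)^2,\ (r_2r_3)^2,\ (r_3r_4)^2,\ (r_4r_1)^\alpha\rangle .$$

**Step 3: three reflections do not generate this group.** There are two surjective homomorphisms:

* $\lambda:\hat Q\to(\mathbb Z/2)^2$ with $r_2\mapsto(1,0)$, $r_3\mapsto(0,1)$, $r_1,r_4\mapsto0$;
* $\theta:\hat Q\to D_\alpha=\langle s,t\mid s^2,t^2,(st)^\alpha\rangle$ with $r_1\mapsto s$, $r_4\mapsto t$, $r_2,r_3\mapsto1$.

The relations hold: for $\lambda$ the target is abelian of exponent $2$ and $r_1,r_4\mapsto 0$; for $\theta$ the words go to $s^2$, $1$, $t^2$ and $(ts)^\alpha$. Each of the three generating reflections is conjugate to some $r_i$, so its $\lambda$-image is $(1,0)$, $(0,1)$ or $0$, and $(1,0)$ occurs only for conjugates of $r_2$, $(0,1)$ only for conjugates of $r_3$. Since $\lambda$ is onto, at least one of the three is conjugate to $r_2$ and at least one to $r_3$. Both die under $\theta$. So $\theta(\hat Q)$ is generated by at most one involution and has order at most $2$, contradicting $|D_\alpha|=2\alpha\ge6$. Hence $\det\sigma>0$.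

**Step 4: $\det\sigma>0$ forces $\iota(h)=h$.** Now $\sigma$ preserves orientation. The element $\bar\iota(x_4)=\sigma x_4\sigma^{-1}$ of $Q$ has order $\alpha\ge3$. Finite-order elements of $Q$ are conjugate into one of $\langle x_1\rangle,\dots,\langle x_4\rangle$, and the first three have order $2$. So $\bar\iota(x_4)=gx_4^{l}g^{-1}$ for some $g\in Q$ and some $l$. Conjugation by orientation-preserving isometries keeps the signed rotation angle, so $x_4^l$ and $x_4$ have the same one, and $l\equiv1 \pmod\alpha$. Thus $\bar\iota(x_4)=gx_4g^{-1}$. Lift to $G$:
$$\iota(x_4)=gx_4g^{-1}h^{e}\qquad\text{for some } g\in G,\ e\in\mathbb Z.$$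
Apply $\iota$ to $x_4^\alpha=h^{-\beta}$. The left side becomes $gx_4^\alpha g^{-1}h^{\alpha e}=h^{-\beta+\alpha e}$, the right side $h^{-\varepsilon\beta}$. If $\varepsilon=-1$, the infinite order of $h$ gives $2\beta=\alpha e$, which is impossible because $\alpha\ge3$ is odd and prime to $\beta$. So $\varepsilon=1$ and $\iota(h)=h$.

**Step 5: the contradiction in $H_1(N)$.** As $\iota$ inverts two generators of $G$, it acts on $H_1(N)$ as $-1$. With $\iota(h)=h$ this gives $2[h]=0$. But $[h]$ has odd order $m\ge3$ by (2). Hence $g(N)\ge3$, and with (3), $g(N)=3$. Theorem 1 is proved. $\blacksquare$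

The hypothesis $m\ge3$ enters only here: for $m=1$ we have $[h]=0$ and Step 5 gives nothing. The equality $g(N)=3$ agrees with the genus computations of Boileau–Zieschang, Invent. Math. 76 (1984), which the proof does not use.

## Connected sums of branched coverings in degree six

We now prove part 2 of Theorem 2, using two published theorems.

**Theorem (Haken).** Heegaard genus is additive under connected sum.

**Theorem (Edmonds,** *Deformation of maps to branched coverings in dimension three*, Math. Ann. 245 (1979), 273–279**).** A $\pi_1$-surjective map of absolute degree $\ge3$ between closed connected oriented 3-manifolds is homotopic to a simple branched covering.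

Simple means that each fiber has at least $n-1$ points, where $n$ is the degree. So over a branch point exactly one local degree is $2$ and the others are $1$. In that case the link sphere of the branch point is doubly covered by a link sphere upstairs; by Riemann–Hurwitz $2=2\cdot2-(\text{number of branch points})$, so there are two branch points. Near each of its points the branch set is thus a cone on two points, an arc, and so is each component of its preimage there. So the branch set and its preimage are links, as our definition requires.

With this theorem, to form connected sums of branched coverings it suffices to form connected sums of maps, keeping the degree and $\pi_1$-surjectivity. The difficulty is that over a ball in $N$ there are $n$ balls in $M$, while a connected sum removes only one. The remedy is to join the $n$ balls into one by tubes whose images can be pushed into the boundary sphere.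

**Lemma 4.** Let $f_i:M_i\to N_i$ $(i=1,2)$ be primitive branched coverings of the same degree $n\ge3$, with orientations making the degrees $+n$. Then there is a primitive branched covering $M_1\#M_2\to N_1\#N_2$ of degree $n$.

**Step 1: joining the balls by arcs.** Let $f:M\to N$ be either $f_i$. Take a ball $E\subset N$ off the branch link. Then $f^{-1}(E)=E_1\sqcup\dots\sqcup E_n$ is a union of balls mapped homeomorphically. Let $M^\circ=M-\bigcup\operatorname{int}E_i$ and $N^\circ=N-\operatorname{int}E$. Removing balls does not change $\pi_1$ of a 3-manifold, so $f_*:\pi_1(M^\circ)\to\pi_1(N^\circ)$ is onto. Let $y\in\partial E$ have preimages $y_i\in\partial E_i$. For $2\le j\le n$ take any path $\delta$ in $M^\circ$ from $y_1$ to $y_j$. Its image is a loop at $y$; choose a loop $\ell$ in $M^\circ$ at $y_1$ with $f_*[\ell]=[f\delta]^{-1}$. Then $\ell\delta$ has null-homotopic image. By general position, after moving the initial points slightly on $\partial E_1$ to make them distinct, we get disjoint embedded arcs $\gamma_j$ from $\partial E_1$ to $\partial E_j$ that meet $\partial M^\circ$ only in their endpoints. Each $f\gamma_j$ is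 homotopic in $N^\circ$ rel endpoints to a short arc in $\partial E$, the image of the move of the initial point.

Let $T_j=\gamma_j\times D^2\subset M^\circ$ be disjoint tubes. Then $D=\bigcup E_i\cup\bigcup T_j$ is a ball, being $E_1$ with the other balls attached by 1-handles. Put $M^*=M-\operatorname{int}D$.

**Step 2: pushing the tubes into $\partial E$.** The map $f$ already sends $\partial M^\circ$ into $\partial E$. Take the homotopies of $f\gamma_j$ into $\partial E$, constant on $\partial M^\circ$. By the homotopy extension property they extend to a homotopy of $f|_{M^\circ}$ rel $\partial M^\circ$, ending in a map $f'$ with $f'(\partial M^\circ\cup\bigcup\gamma_j)\subset\partial E$. The set $L=\partial M^\circ\cup\bigcup T_j$ strongly deformation retracts to $\partial M^\circ\cup\bigcup\gamma_j$, by a deformation $\rho_t$, because $\gamma_j\times D^2$ retracts so to $\gamma_j\times0\,\cup\,\partial\gamma_j\times D^2$. Extend the homotopy $f'\rho_t$ from $L$ to $M^\circ$. The result is a map $g\simeq f|_{M^\circ}$ rel $\partial M^\circ$ with $g(L)\subset\partial E$. In particular $g(\partial D)\subset\partial E$.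

**Step 3: degree and $\pi_1$ on $M^*$.** The cycles $\partial M^*$ and $\partial M^\circ$ differ by the boundary of $\bigcup T_j\subset L$, and $g(L)\subset\partial E$. So $g|_{\partial D}:\partial D\to\partial E$ has the same degree as $f$ on $\bigcup\partial E_i$, which is $n$: there are $n$ homeomorphisms of degree $+1$. Also $M^\circ$ is $M^*$ with the $T_j$ attached as 2-handles along $\gamma_j\times\partial D^2$, so $\pi_1(M^*)\to\pi_1(M^\circ)$ is onto, and therefore $g_*:\pi_1(M^*)\to\pi_1(N^\circ)$ is onto.

**Step 4: gluing.** Do this for $f_1$ and $f_2$, writing $E^{(i)},D^{(i)},g_i$ for the data. Glue $M_1^*\cup M_2^*=M_1\#M_2$ and $N_1^\circ\cup N_2^\circ=N_1\#N_2$ by orientation-reversing homeomorphisms of the boundary spheres. Going around the two ways gives two maps $\partial D^{(1)}\to\partial E^{(2)}$, both of degree $-n$. By Hopf they are homotopic, and we insert the homotopy, which runs inside the sphere $\partial E^{(2)}$, in a collar. We obtain a map $F:M_1\#M_2\to N_1\#N_2$. Its degree, counted at a point interior to $N_1^\circ$, is the degree of $g_1:(M_1^*,\partial)\to(N_1^\circ,\partial)$, which equals its boundary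 degree $n$. It is $\pi_1$-surjective: $\pi_1(N_1\#N_2)=\pi_1(N_1^\circ)*\pi_1(N_2^\circ)$ with base point on the separating sphere, a path across the collar maps into this simply connected sphere, and each factor is hit by Step 3. Since $n\ge3$, Edmonds' theorem makes $F$ homotopic to a simple branched covering of degree $n$, which is $\pi_1$-surjective, hence primitive. $\square$

**Proof of Theorem 2, part 2.** Let $j=k'-k$, so $0\le j\le\lfloor k/2\rfloor$. Take $j$ copies of the degree-6 covering of Theorem 1 with $\alpha=5$, $\beta=-6$ (genera $2$ and $3$), and $k-2j$ copies of the degree-6 primitive branched covering $S^2\times S^1\to S^2\times S^1$, $(z,\theta)\mapsto(z^6,\theta)$ (genera $1$ and $1$). There are $k-j\ge1$ copies in all. Lemma 4, applied repeatedly, yields a primitive branched covering of degree $6$ between the connected sums. By Haken's theorem the genera are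
$$2j+(k-2j)=k\qquad\text{and}\qquad 3j+(k-2j)=k+j=k'.$$
With $k=2j$ and $k'=3j$ the difference of the genera is $j$, which is unbounded, and the ratio $g(M')/g(N')$ is $2/3$, so $c\le2/3$. $\blacksquare$

All the coverings here have degree at least $6$; nothing is claimed about primitive branched coverings of degree less than $6$.
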